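\title{Independence complexes of circle graphs need not be wedges of spheres}

\begin{abstract}
The independence complex of a circle graph records the sets of pairwise disjoint chords in a chord diagram. We disprove the conjecture that this complex is always homotopy equivalent to a wedge of spheres. To every finite poset $P$ that is not a chain we attach a chord diagram whose independence complex is homotopy equivalent to the suspension of the Alexander dual of the order complex of $P$. A cell structure on the projective plane with 13 cells then gives a circle graph on 55 vertices whose independence complex is homotopy equivalent to $\Sigma^8\mathbb{RP}^2$. More generally, every nonempty finite simplicial complex occurs up to suspension.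
\end{abstract}

\section{Disjoint chords and wedges of spheres}\label{sec:intro}

A \emph{circle graph} is the intersection graph of a finite set of chords of a circle: the vertices are the chords, and two vertices are adjacent if and only if the chords intersect. The \emph{independence complex} $X_G$ of a finite graph $G$ is the simplicial complex whose simplices are the sets of vertices containing no two adjacent vertices. For a circle graph, the simplices of $X_G$ are the sets of pairwise disjoint chords. The following conjecture is posed in \cite{Braids}.

\begin{quote}
\emph{For every circle graph $G$ with at least one vertex, $X_G$ is homotopy equivalent to a wedge of spheres.}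
\end{quote}

\noindent A contractible space counts as the empty wedge.

For arbitrary graphs there is no restriction of this kind. If $K$ is a finite simplicial complex and $G$ is the graph on the nonempty simplices of $K$ in which $\sigma,\tau$ are adjacent when neither contains the other, then $X_G$ is the barycentric subdivision of $K$. The conjecture thus asserts that the cyclic order of the endpoints forces the simplest possible homotopy type, and the first examples agree. For $r$ disjoint chords $X_G$ is a simplex. For $r$ diameters it consists of $r$ points, a wedge of $r-1$ copies of $S^0$. With points $0,\dots,9$ in cyclic order, the five chords joining $2i$ to $2i+3 \pmod{10}$ have a 5-cycle as intersection graph, and $X_G$ is the complementary 5-cycle, a circle.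

There is also a recursion that stays inside the class. Fix a chord $v$, let $G-v$ be obtained by deleting $v$, and let $G_v$ be obtained by deleting $v$ and all chords that meet it. Both are circle graphs, and $X_G$ is the mapping cone of the inclusion $X_{G_v}\hookrightarrow X_{G-v}$. If this inclusion is null-homotopic, then $X_G\simeq X_{G-v}\vee\Sigma X_{G_v}$; so if $X_{G-v}$ is connected and both smaller complexes are wedges of spheres, then $X_G$ is one too. One might hope that the geometry of chords always supplies a suitable $v$.

Read literally, the conjecture has a superficial defect. Take four disjoint arcs $T,L,B,R$ in cyclic order. Draw four chords from $T$ to $B$ forming two crossing pairs that do not meet each other, and four chords from $L$ to $R$ in the same pattern. Each family has a 4-cycle as independence complex, and every chord of one family meets every chord of the other, so $X_G=S^1\sqcup S^1$. A wedge of spheres has at most one noncontractible component. One can repair this by asking the question for connected $X_G$, or for each component, or after suspension. Our counterexample is simply connected and has torsion in homology, so it defeats all of these versions.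

\begin{theorem}\label{thm:rp2}
There is a circle graph $G$ with $55$ vertices such that $\tilde H_9(X_G;\mathbb Z)\cong\mathbb Z/2$ and $\tilde H_j(X_G;\mathbb Z)=0$ for $j\neq 9$. Hence $X_G$ is not homotopy equivalent to a wedge of spheres, and the conjecture is false. Moreover $X_G\simeq\Sigma^8\mathbb{RP}^2$.
\end{theorem}

The projective plane plays no special role. Say that spaces $A$ and $B$ have the same \emph{stable homotopy type} if $\Sigma^iA\simeq\Sigma^jB$ for some $i,j\ge0$; note that a shift of dimension is allowed.

\begin{theorem}\label{thm:universal}
For every nonempty finite simplicial complex $L$ there is $m_0\ge0$ such that for each $m\ge m_0$ some circle graph $G$ satisfies $X_G\simeq\Sigma^mL$. Consequently the stable homotopy types of independence complexes of circle graphs with at least one vertex are exactly those of all nonempty finite complexes.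
\end{theorem}

Both theorems rest on one construction. A chord has two ends, so it can record a pair, and the order complex of a poset $P$ is determined by pairs, namely the incomparable ones. We draw one short chord for each element of $P$ and one long chord for each incomparable pair, crossing the two corresponding short chords. A set $J$ of short chords is disjoint from some long chord exactly when the complement of $J$ is not a chain, and these sets $J$ form the Alexander dual of the order complex. The difficulty is that long chords cross one another. It is overcome by arranging the short chords around the circle along a linear extension of $P$ (Sections \ref{sec:construction} and \ref{sec:type}). Alexander duality then carries the torsion of $\mathbb{RP}^2$ over to $X_G$ (Section \ref{sec:rp2}), and a comparison of complements of one compact space in two spheres undoes the duality up to suspension (Section \ref{sec:universal}).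

We treat arbitrary circle graphs. We make no claim about the class of bipartite circle graphs, nor about the least number of vertices of a counterexample.

\section{Complexes, duals and complements}\label{sec:tools}

A \emph{complex on} a finite set $V$ is a family $K$ of subsets of $V$ that contains $\emptyset$ and is closed under taking subsets; it need not contain every singleton of $V$. Its geometric realization is $|K|$, and $|\{\emptyset\}|$ is the empty space. We drop the bars when only the homotopy type matters. The full simplex $\Delta_V$ consists of all subsets of $V$ and $\partial\Delta_V$ of all proper subsets, so $|\partial\Delta_V|\cong S^{|V|-2}$. The \emph{join} of complexes on disjoint sets is $K*L=\{\sigma\cup\tau:\sigma\in K,\ \tau\in L\}$; thus $\{\emptyset\}*L=L$. A complex $K$ is a \emph{cone with apex} $a$ if $\sigma\cup\{a\}\in K$ for all $\sigma\in K$. A cone is nonempty and contractible, and the join of any complex with a cone is a cone with the same apex. The suspension $\Sigma$ is unreduced, with $\Sigma\emptyset=S^0$. It preserves homotopy equivalences, $|K*S^0|\cong\Sigma|K|$ when $S^0$ is the complex of two points, and $\tilde H_{i+1}(\Sigma A)\cong\tilde H_i(A)$ for nonempty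 $A$.

The \emph{order complex} $\Delta(P)$ of a finite poset $P$ is the complex on $P$ whose simplices are the chains, that is, the totally ordered subsets, including $\emptyset$. If $P$ is the poset of nonempty simplices of $K$, then $\Delta(P)$ is the barycentric subdivision $\mathrm{sd}\,K$, and $|\mathrm{sd}\,K|\cong|K|$ compatibly with subcomplexes.

For a complex $K$ on $V$ with $V\notin K$, the \emph{Alexander dual} is
\[
K^\vee=\{J\subseteq V:\ V\setminus J\notin K\}.
\]
It contains $\emptyset$ because $V\notin K$, and it is closed under subsets because a superset of a nonsimplex is a nonsimplex. Also $V\notin K^\vee$ because $\emptyset\in K$, and $(K^\vee)^\vee=K$. The dual depends on $V$, not only on $K$.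

We need three tools. The first produces suspensions.

\begin{lemma}\label{lem:union}
If $A$ and $B$ are contractible subcomplexes of a complex, then $A\cup B\simeq\Sigma(A\cap B)$. In particular, if $A\cap B$ is also contractible, so is $A\cup B$.
\end{lemma}

\begin{proof}
Let $C=A\cap B$. If $|C|$ is empty, then $|A\cup B|=|A|\sqcup|B|\simeq S^0$. Otherwise let $Z$ be $|B|$ with a cone $\Gamma$ over $|C|$ attached. Collapsing a contractible subcomplex of a CW complex is a homotopy equivalence, so
\[
|A\cup B|\simeq |A\cup B|/|A|=|B|/|C|=Z/\Gamma\simeq Z\simeq Z/|B|=\Sigma|C|.
\]
The suspension of a contractible space is contractible.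
\end{proof}

The second tool identifies the dual with a complement in a sphere.

\begin{lemma}\label{lem:complement}
If $K$ is a complex on $V$ with $V\notin K$, then $|\partial\Delta_V|\setminus|K|\simeq|K^\vee|$.
\end{lemma}

\begin{proof}
A subcomplex $A$ of $Z$ is \emph{full} if every simplex of $Z$ with all vertices in $A$ belongs to $A$. In that case $|Z|\setminus|A|$ deformation retracts onto the subcomplex of simplices with no vertex in $A$ \cite[Lemma 70.1]{Munkres}: a point outside $|A|$ has positive total weight on the vertices outside $A$, and one scales the other weights down to zero. Take $Z=\mathrm{sd}\,\partial\Delta_V$ and $A=\mathrm{sd}\,K$, which is full because a chain of simplices of $K$ is a simplex of $\mathrm{sd}\,K$. The complement retracts onto the order complex of $Q=\{\sigma\subseteq V:\emptyset\ne\sigma\ne V,\ \sigma\notin K\}$. The map $\sigma\mapsto V\setminus\sigma$ is an order-reversing bijection from $Q$ onto the nonempty simplices of $K^\vee$, since $V\notin K^\vee$. Reversing the order does not change the chains, so $\Delta(Q)\cong\mathrm{sd}\,K^\vee$.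
\end{proof}

The third computes the homology of such a complement.

\begin{theorem}[Alexander duality {\cite[Theorem 3.44]{Hatcher}}]\label{thm:alexander}
If $C\subsetneq S^q$ is nonempty, compact and locally contractible, then $\tilde H_i(S^q\setminus C;\mathbb Z)\cong\tilde H^{q-i-1}(C;\mathbb Z)$ for all $i$.
\end{theorem}

\section{The chord diagram of a poset}\label{sec:construction}

Let $P$ be a finite poset with $n$ elements. List them as $p_1,\dots,p_n$ along a linear extension, so that $p_i<p_j$ implies $i<j$. Put $[n]=\{1,\dots,n\}$, call $W\subseteq[n]$ a chain if $\{p_i:i\in W\}$ is a chain, and let $E$ be the set of pairs $\{i,j\}$ with $p_i,p_j$ incomparable.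

Choose disjoint arcs $I_1,\dots,I_n$ in counterclockwise order on a circle. In $I_i$ place distinct points in counterclockwise order: first $a_i$; then one point $e_{i,j}$ for each $j$ with $\{i,j\}\in E$, where $j$ runs through
\[
i-1,\ i-2,\ \dots,\ 1,\ n,\ n-1,\ \dots,\ i+1;
\]
and finally $b_i$. The \emph{short chords} are $c_i=a_ib_i$ for $i\in[n]$, and the \emph{long chords} are $d_e=d_{ij}=e_{i,j}e_{j,i}$ for $e=\{i,j\}\in E$. Let $G(P)$ be the circle graph of these $n+|E|$ chords. The order of the points $e_{i,j}$ is the one in which the long chords leaving $I_i$ fan out without crossing (Figure \ref{fig:example}, left).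

\begin{lemma}\label{lem:crossing}
No two short chords meet. The chords $c_i$ and $d_e$ meet if and only if $i\in e$. Distinct long chords $d_e,d_f$ meet if and only if $e\cap f=\emptyset$ and exactly one element of $f$ lies strictly between the two elements of $e$.
\end{lemma}

\begin{proof}
All endpoints are distinct, so two chords meet if and only if their endpoints interleave on the circle. The endpoints lying in $I_i$ between $a_i$ and $b_i$ are the points $e_{i,j}$. No other short chord ends there, and $d_e$ has one end there if $i\in e$ and none otherwise. This gives the first two claims. If $e\cap f=\emptyset$, the four endpoints lie in four different arcs and interleave exactly when the indices do. Finally consider $d_{ij}$ and $d_{ik}$, where $e_{i,j}$ precedes $e_{i,k}$ in $I_i$. Going counterclockwise from $I_i$ one meets the arcs with indices $i+1,\dots,n,1,\dots,i-1$, the reverse of the order used inside $I_i$, so $I_k$ comes before $I_j$. The endpoints occur in the nested order $e_{i,j},e_{i,k},e_{k,i},e_{j,i}$, and the chords are disjoint.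
\end{proof}

For $W\subseteq[n]$ let $\mathrm{NC}(W)$ be the complex of sets of pairwise disjoint long chords $d_e$ with $e\subseteq W$. Thus $\mathrm{NC}(W)\subseteq \mathrm{NC}(W')$ for $W\subseteq W'$, and $\mathrm{NC}(W)=\{\emptyset\}$ exactly when $W$ is a chain. Identify $J\subseteq[n]$ with the set $\{c_j:j\in J\}$. By Lemma \ref{lem:crossing}, $d_e$ misses all chords in $J$ if and only if $e\subseteq[n]\setminus J$, so
\begin{equation}\label{eq:X}
X_{G(P)}=\{J\cup\tau:\ J\subseteq[n],\ \tau\in \mathrm{NC}([n]\setminus J)\}.
\end{equation}

Two long chords can cross only if $n\ge4$. The following case with $n=4$ shows the whole argument.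

\begin{example}\label{ex:twochains}
Let $P$ consist of two chains $p_1<p_2$ and $p_3<p_4$ with no other relations. The long chords are $d_{13},d_{14},d_{23},d_{24}$, and the only crossing among them is that of $d_{13}$ with $d_{24}$. The simplices in \eqref{eq:X} with $\tau=\emptyset$ form the solid tetrahedron on $c_1,\dots,c_4$. We sort the others by $|J|$.
\begin{itemize}
\item $J=\emptyset$. The complex $\mathrm{NC}([4])$ consists of the triangles $d_{13}d_{14}d_{23}$ and $d_{24}d_{14}d_{23}$, which form a quadrilateral with diagonal $d_{14}d_{23}$.
\item $|J|=1$. Each triple $W$ contains two incomparable pairs, which share an index, so $\mathrm{NC}(W)$ is an edge. This gives the triangles $c_1d_{23}d_{24}$, $c_2d_{13}d_{14}$, $c_3d_{14}d_{24}$, $c_4d_{13}d_{23}$, one on each side of the quadrilateral.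
\item $|J|=2$. The complement of $J$ must be an incomparable pair. This gives the triangles $c_2c_4d_{13}$, $c_2c_3d_{14}$, $c_1c_4d_{23}$, $c_1c_3d_{24}$, each glued along its two edges through the long chord.
\end{itemize}
These ten triangles form a disk $Y$ (Figure \ref{fig:example}, right) that meets the tetrahedron in its boundary, the 4-cycle $D=c_1c_3c_2c_4$. Collapsing the tetrahedron gives $X_{G(P)}\simeq Y/D\cong S^2=\Sigma D$. The edges of $D$ are the complements of the incomparable pairs, so $D=\Delta(P)^\vee$. This agrees with Lemma \ref{lem:complement}: $\Delta(P)$ is a pair of opposite edges of the tetrahedron, and its complement in the boundary sphere is an open annulus.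
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray] (0,0) circle (2);
\draw[very thick] (5:2) arc (5:85:2) (95:2) arc (95:175:2) (185:2) arc (185:265:2) (275:2) arc (275:355:2);
\draw[dashed] (9:2)--(81:2) (99:2)--(171:2) (189:2)--(261:2) (279:2)--(351:2);
\draw (33:2)--(327:2) (57:2)--(237:2) (123:2)--(303:2) (147:2)--(213:2);
\node at (45:2.3) {$I_1$}; \node at (135:2.3) {$I_2$}; \node at (225:2.3) {$I_3$}; \node at (315:2.3) {$I_4$};
\node at (40:1.35) {$c_1$}; \node at (140:1.35) {$c_2$}; \node at (220:1.35) {$c_3$}; \node at (320:1.35) {$c_4$};
\node at (1.35,0) {$d_{14}$}; \node at (-1.35,0) {$d_{23}$}; \node at (0.62,0.38) {$d_{13}$}; \node at (-0.62,0.38) {$d_{24}$};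
\end{tikzpicture}
\qquad
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (0,1)--(1,0)--(0,-1)--(-1,0)--cycle;
\draw (0,1)--(1,0)--(0,-1)--(-1,0)--cycle (-1,0)--(1,0);
\draw (0,1)--(2,2)--(1,0)--(2,-2)--(0,-1)--(-2,-2)--(-1,0)--(-2,2)--cycle;
\draw[very thick] (2,2)--(2,-2)--(-2,-2)--(-2,2)--cycle;
\node[above right] at (2,2) {$c_2$}; \node[below right] at (2,-2) {$c_3$};
\node[below left] at (-2,-2) {$c_1$}; \node[above left] at (-2,2) {$c_4$};
\node[above] at (0,1.1) {$d_{13}$}; \node[right] at (1.1,0) {$d_{14}$};
\node[below] at (0,-1.1) {$d_{24}$}; \node[left] at (-1.1,0) {$d_{23}$};
\end{tikzpicture}
\caption{Left: the chord diagram of the poset with relations $p_1<p_2$ and $p_3<p_4$ only; short chords are dashed, and there is one long chord $d_{ij}$ for each incomparable pair. Right: the sets of pairwise disjoint chords that contain a long chord, together with their subsets, form a disk. The shaded part uses long chords only. The boundary 4-cycle uses short chords only and is the Alexander dual of the order complex.}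
\label{fig:example}
\end{figure}

\section{The independence complex is a suspended dual}\label{sec:type}

In Example \ref{ex:twochains} the crossing of $d_{13}$ and $d_{24}$ did no harm, because $d_{23}$ is disjoint from both. Such a chord always exists. This is the only place where the linear extension and the transitivity of the order are used.

\begin{lemma}\label{lem:cone}
If $W\subseteq[n]$ is not a chain, then $\mathrm{NC}(W)$ is a cone.
\end{lemma}

\begin{proof}
Write $W=\{w_1<\dots<w_k\}$. If $p_{w_s}$ and $p_{w_{s+1}}$ were comparable for every $s$, then $p_{w_s}<p_{w_{s+1}}$ because the listing is a linear extension, and by transitivity $W$ would be a chain. So there are $a<b$ in $W$ with $p_a,p_b$ incomparable and no element of $W$ strictly between $a$ and $b$. Then $d_{ab}$ is a vertex of $\mathrm{NC}(W)$. By Lemma \ref{lem:crossing}, another chord $d_f$ meeting $d_{ab}$ has an index strictly between $a$ and $b$, so $f\not\subseteq W$. Hence $d_{ab}$ can be added to every simplex of $\mathrm{NC}(W)$.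
\end{proof}

The apex depends on $W$: in the example $d_{23}$ serves for $W=[4]$, but it is not a vertex of $\mathrm{NC}(\{1,2,4\})$. So the analogue of the disk $Y$ is not itself a cone, and we build it in layers, as in the example.

\begin{theorem}\label{thm:dual}
If $P$ is not a chain, then $X_{G(P)}\simeq\Sigma\,\Delta(P)^\vee$, where the dual is formed on the vertex set $P$.
\end{theorem}

\begin{proof}
Let $X=X_{G(P)}$. Identifying $P$ with $[n]$, we have
\[
D:=\Delta(P)^\vee=\{J\subseteq[n]:\ [n]\setminus J\text{ is not a chain}\},
\]
which is a complex, with $\emptyset\in D$, because $P$ is not a chain. For $J\in D$ put $B_J=\Delta_J*\mathrm{NC}([n]\setminus J)$. This is a subcomplex of $X$ by \eqref{eq:X}, since $J'\subseteq J$ implies $\mathrm{NC}([n]\setminus J)\subseteq\mathrm{NC}([n]\setminus J')$. Let $Y=\bigcup_{J\in D}B_J$.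

\emph{The decomposition.} We have $X=\Delta_{[n]}\cup Y$: a simplex $J\cup\tau$ in \eqref{eq:X} with $\tau=\emptyset$ lies in $\Delta_{[n]}$, and if $\tau\neq\emptyset$ then $[n]\setminus J$ contains an incomparable pair, so $J\in D$ and $J\cup\tau\in B_J$. Also $\Delta_{[n]}\cap Y=D$: the simplices of $B_J$ without long chords are the subsets of $J$, and $\bigcup_{J\in D}\Delta_J=D$.

\emph{$Y$ is contractible.} Order the sets $J\in D$ by nondecreasing size and add the pieces $B_J$ one at a time. The first piece is $B_\emptyset=\mathrm{NC}([n])$, a cone by Lemma \ref{lem:cone}. Let $J\in D$ be nonempty and let $U$ be the union of the earlier pieces. We claim that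
\[
B_J\cap U=\partial\Delta_J*\mathrm{NC}([n]\setminus J).
\]
A simplex of $B_J$ has the form $J'\cup\tau$ with $J'\subseteq J$ and $\tau\in\mathrm{NC}([n]\setminus J)$. If $J'\subsetneq J$, then $J'\in D$ comes before $J$ and $\tau\in\mathrm{NC}([n]\setminus J')$, so the simplex lies in $B_{J'}\subseteq U$. If $J'=J$ and the simplex lies in $B_{J''}$, then $J\subseteq J''$; an earlier $J''$ has $|J''|\le|J|$ and $J''\ne J$, which excludes this. The claim follows. Since $[n]\setminus J$ is not a chain, $\mathrm{NC}([n]\setminus J)$ is a cone, so $B_J$ and $B_J\cap U$ are cones with the same apex; for $|J|=1$ the latter is $\mathrm{NC}([n]\setminus J)$ itself. By induction $U$ is contractible, and Lemma \ref{lem:union} shows that $U\cup B_J$ is contractible.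

Now $\Delta_{[n]}$ and $Y$ are contractible with union $X$ and intersection $D$, and Lemma \ref{lem:union} gives $X\simeq\Sigma D$.
\end{proof}

\begin{remark}\label{rem:hypotheses}
If $P$ is a chain, there are no long chords, $X_{G(P)}$ is a simplex and the dual is undefined. If $P$ is a two-element antichain, then $D=\{\emptyset\}$ and $X_{G(P)}$ is the edge $c_1c_2$ together with the point $d_{12}$, in accordance with $\Sigma\emptyset=S^0$.

The linear extension cannot be replaced by an arbitrary listing. Let $P=\{x,y,z,w\}$ with $x,y<z,w$ and no other relations. Then $\Delta(P)^\vee$ consists of the disjoint edges $xy$ and $zw$, and its suspension is homotopy equivalent to $S^1$. For the listing $x,z,y,w$ the long chords are $d_{13}$ and $d_{24}$. They cross, so $\mathrm{NC}([4])$ is two points, and the independence complex is a tetrahedron with the triangles $c_2c_4d_{13}$ and $c_1c_3d_{24}$ attached along one edge each, which is contractible.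
\end{remark}

\section{The projective plane}\label{sec:rp2}

By Theorem \ref{thm:dual}, Lemma \ref{lem:complement} and Alexander duality, the homology of $X_{G(P)}$ is the cohomology of $\Delta(P)$ read backward. We therefore want a small poset whose order complex has torsion. A CW complex is \emph{regular} if every closed cell is embedded; the order complex of its face poset, the set of cells ordered by inclusion of closures, is then its barycentric subdivision and is homeomorphic to it.

Let $M$ be the quotient of the surface of the cube $[-1,1]^3$ by the map $x\mapsto-x$. Radial projection to $S^2$ commutes with this map, so $M\cong\mathbb{RP}^2$. The $8$ vertices, $12$ edges and $6$ squares of the cube are identified in pairs, giving $4$ vertices, $6$ edges and $3$ squares. Every closed face of the cube lies in a plane $x_k=\pm1$ and so contains no pair $x,-x$; hence $M$ is regular. Combinatorially, $M$ is the complete graph $K_4$ with a square attached along each of its three Hamiltonian 4-cycles.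

Let $P$ be the face poset of $M$, with $n=4+6+3=13$ elements. Each edge has $2$ vertices, and each square has $4$ edges and $4$ vertices, so there are $12+12+12=36$ comparable pairs and $\binom{13}{2}-36=42$ incomparable pairs. Thus $G=G(P)$ has $13+42=55$ vertices.

\begin{proof}[Proof of Theorem \ref{thm:rp2}]
The poset $P$ is not a chain. Let $D=\Delta(P)^\vee$. By Lemma \ref{lem:complement}, $D\simeq S^{11}\setminus C$, where $S^{11}=|\partial\Delta_P|$ and $C=|\Delta(P)|\cong\mathbb{RP}^2$. The set $C$ is compact and locally contractible, and it is a proper subset because it is 2-dimensional; in particular $|D|$ is nonempty. The reduced integral cohomology of $\mathbb{RP}^2$ is $\mathbb Z/2$ in degree $2$ and zero otherwise. Theorem \ref{thm:alexander} gives $\tilde H_i(D)\cong\tilde H^{10-i}(\mathbb{RP}^2)$, which is $\mathbb Z/2$ for $i=8$ and zero otherwise. By Theorem \ref{thm:dual}, $X_G\simeq\Sigma D$, which has the stated homology. The reduced homology of a wedge of spheres is the direct sum of that of the spheres, hence free abelian, so $X_G$ is not such a wedge.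

For an abelian group $A$ and $k\ge2$, a \emph{Moore space} $M(A,k)$ is a simply connected CW complex whose only nonzero reduced homology group is $\tilde H_k\cong A$; it is unique up to homotopy equivalence \cite[Example 4.34]{Hatcher}. Since $|D|$ is nonempty and $\tilde H_0(D)=0$, it is connected, and the suspension of a connected complex is simply connected by van Kampen's theorem. So $X_G$ is a Moore space $M(\mathbb Z/2,9)$. So is $\Sigma^8\mathbb{RP}^2$, because $\mathbb{RP}^2$ is connected and its only nonzero reduced homology group is $\tilde H_1\cong\mathbb Z/2$.
\end{proof}

\section{Every finite complex up to suspension}\label{sec:universal}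

Theorem \ref{thm:dual} realizes duals of order complexes, and we want to realize a given complex $L$. Since duality is an involution, $L=K^\vee$ for $K=L^\vee$. But $K$ need not be an order complex, and replacing $K$ by $\mathrm{sd}\,K$ changes the vertex set on which the dual is formed. By Lemma \ref{lem:complement}, $K^\vee$ and $(\mathrm{sd}\,K)^\vee$ are complements of copies of the same space $|K|$ in spheres of different dimensions. Alexander duality compares only their homology. To compare homotopy types we move both copies into one large sphere, where they become equivalent. The first lemma says what enlarging the sphere does to a complement.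

\begin{lemma}\label{lem:equator}
Let $C\subsetneq S^q$ be compact and let $S^q\subset S^{q+r}$ be the standard inclusion. Then $S^{q+r}\setminus C\simeq\Sigma^r(S^q\setminus C)$.
\end{lemma}

\begin{proof}
By induction on $r$ we may take $r=1$. Write $[x,h]=(\sqrt{1-h^2}\,x,h)\in S^{q+1}$ for $x\in S^q$ and $h\in[-1,1]$, so that $S^q=\{h=0\}$ and the poles are $h=\pm1$. Let $W=S^q\setminus C$ and $\Omega=S^{q+1}\setminus C$. Denote points of $\Sigma W$, the quotient of $W\times[-1,1]$, by $[x,h]$ as well, and let $i:\Sigma W\to\Omega$ be the continuous map $[x,h]\mapsto[x,h]$. Its image misses the points $[x,h]$ with $x\in C$ and $0<|h|<1$, and a homotopy inverse has to push these to the poles.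

Let $\delta(x)=\min\{\tfrac12,\operatorname{dist}(x,C)\}$, or $\delta=\tfrac12$ if $C=\emptyset$; its zero set is $C$. Define
\[
\rho[x,h]=\frac{h}{\max\{|h|,\delta(x)\}}\in[-1,1]\qquad([x,h]\in\Omega).
\]
The denominator vanishes only if $h=0$ and $x\in C$, and $\rho=\pm1$ where $\pm h>\tfrac12$, so $\rho$ is well defined and continuous on $\Omega$. It has the sign of $h$, and $|\rho|\ge|h|$. The open sets $\Omega_0=\{x\in W,\ |h|<1\}$ and $\Omega_\pm=\{\pm h>\delta(x)\}$ cover $\Omega$: the poles and the points with $x\in C$, $h\ne0$ lie in $\Omega_\pm$. Define $s:\Omega\to\Sigma W$ by $s[x,h]=[x,\rho[x,h]]$ on $\Omega_0$, and let $s$ send $\Omega_\pm$ to the pole $\pm1$. The definitions agree on overlaps because $\rho=\pm1$ on $\Omega_\pm$, so $s$ is continuous.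

Put $H_t[x,h]=[x,(1-t)h+t\rho[x,h]]$ for $t\in[0,1]$. The new height has the sign of $h$ and absolute value at least $|h|$. Hence $H$ fixes the poles, is continuous at them, and reaches height $0$ only from points with $h=0$, for which $x\notin C$. So $H$ is a homotopy in $\Omega$ from the identity to $i\circ s$. The same formula defines a continuous map $W\times[-1,1]\times[0,1]\to\Sigma W$, as $\delta>0$ on $W$. The product of a quotient map with $[0,1]$ is a quotient map, so this descends to a homotopy on $\Sigma W$ from the identity to $s\circ i$.
\end{proof}

The second lemma is Klee's trick: in the product of the two ambient spaces, each copy can be slid onto the graph of the homeomorphism between them.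

\begin{lemma}\label{lem:klee}
Let $C\subsetneq S^a$ and $C'\subsetneq S^b$ be homeomorphic compact sets. Then $\Sigma^b(S^a\setminus C)\simeq\Sigma^a(S^b\setminus C')$.
\end{lemma}

\begin{proof}
View $S^k$ as $\mathbb R^k\cup\{\infty\}$. Both sets are proper, so after rotations we may assume $C\subset\mathbb R^a$ and $C'\subset\mathbb R^b$. Let $g:C\to C'$ be a homeomorphism, with graph $\Gamma\subset\mathbb R^a\times\mathbb R^b$. By the Tietze extension theorem, $g$ extends to a continuous map $\varphi:\mathbb R^a\to\mathbb R^b$ and $g^{-1}$ extends to a continuous map $\psi:\mathbb R^b\to\mathbb R^a$. The homeomorphism $(x,y)\mapsto(x,y+\varphi(x))$ of $\mathbb R^{a+b}$ takes $C\times0$ onto $\Gamma$, and the homeomorphism $(x,y)\mapsto(x+\psi(y),y)$ takes $0\times C'$ onto $\Gamma$. Homeomorphisms of $\mathbb R^{a+b}$ extend to the one-point compactification, so $S^{a+b}\setminus(C\times0)\cong S^{a+b}\setminus(0\times C')$. Under stereographic projection, $(\mathbb R^a\times0)\cup\{\infty\}$ and $(0\times\mathbb R^b)\cup\{\infty\}$ are coordinate subspheres, standard up to a permutation of coordinates. Lemma \ref{lem:equator} identifies the two complements with the two sides of the claim.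
\end{proof}

The comparison suspends both sides, so we also need to suspend an independence complex without leaving the class.

\begin{lemma}\label{lem:K2}
If $G$ is a circle graph, then so is $G\sqcup K_2$, and $X_{G\sqcup K_2}\cong\Sigma X_G$.
\end{lemma}

\begin{proof}
Add two crossing chords with endpoints in an arc free of other endpoints; they meet no other chord. An independent set of $G\sqcup K_2$ is an independent set of $G$ together with at most one new vertex, so $X_{G\sqcup K_2}=X_G*S^0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:universal}]
Let $V$ be the vertex set of $L$ together with two extra points, and let $N=|V|\ge3$. One extra point makes the dual defined even when $L$ is a simplex; the second will produce an antichain. Let $K=L^\vee$, formed on $V$, so that $V\notin K$ and $K^\vee=L$. For a vertex $v$ of $L$ we have $V\setminus\{v\}\notin K$, so $|K|$ misses the interior of a facet of $|\partial\Delta_V|=S^{N-2}$; here we use that $L$ is nonempty. By Lemma \ref{lem:complement},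
\[
S^{N-2}\setminus|K|\simeq L.
\]
For every $v\in V$ the set $V\setminus\{v\}$ contains an extra point and so is not in $L$; hence $\{v\}\in K$.

Let $P$ be the poset of nonempty simplices of $K$ and $n=|P|$. The $N\ge3$ singletons form an antichain in $P$. So $P$ is not a chain, and neither is $P\setminus\{u\}$ for a singleton $u$. Hence $|\Delta(P)|$ misses the interior of a facet of $|\partial\Delta_P|=S^{n-2}$. With $D=\Delta(P)^\vee$ formed on $P$, Lemma \ref{lem:complement} gives
\[
S^{n-2}\setminus|\Delta(P)|\simeq D.
\]
Since $|\Delta(P)|=|\mathrm{sd}\,K|\cong|K|$, Lemma \ref{lem:klee} with $a=n-2$ and $b=N-2$ yields $\Sigma^{N-2}D\simeq\Sigma^{n-2}L$. By Theorem \ref{thm:dual}, $X_{G(P)}\simeq\Sigma D$, and therefore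
\[
\Sigma^{N-3}X_{G(P)}\simeq\Sigma^{n-2}L.
\]
Put $m_0=n-2$. For $m\ge m_0$ let $G$ be the disjoint union of $G(P)$ with $N-3+m-m_0$ copies of $K_2$. By Lemma \ref{lem:K2}, $G$ is a circle graph and $X_G\simeq\Sigma^mL$. Thus every nonempty finite complex has the stable homotopy type of some $X_G$. Conversely, $X_G$ is a nonempty finite complex whenever $G$ has a vertex.
\end{proof}

Any obstruction to being a wedge of spheres that survives suspension is therefore realized by a circle graph. We record two cases.

\begin{corollary}\label{cor:torsion}
Every finite abelian group is isomorphic to the torsion subgroup of $\tilde H_j(X_G;\mathbb Z)$ for some circle graph $G$ and some $j$.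
\end{corollary}

\begin{proof}
For $k\ge1$ let $L_k$ be the disk with boundary points identified when they differ by a rotation through a multiple of $2\pi/k$. It has one cell in each dimension $0,1,2$, with the 2-cell attached by degree $k$, so $\tilde H_1(L_k)\cong\mathbb Z/k$. For $k\geq 2$ it is triangulated by cutting the disk into $k$ sectors and subdividing barycentrically twice, and $L_1$ is the disk. Write the group as $\mathbb Z/k_1\oplus\dots\oplus\mathbb Z/k_r$ with $r\ge1$ and let $L=L_{k_1}\vee\dots\vee L_{k_r}$. If $X_G\simeq\Sigma^mL$, then $\tilde H_{m+1}(X_G)\cong\tilde H_1(L)$ is the given group.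
\end{proof}

Torsion is not the only obstruction.

\begin{corollary}\label{cor:cp2}
There are a circle graph $G$ and $m\ge0$ with $X_G\simeq\Sigma^m\mathbb{CP}^2$. This complex has free homology and is not homotopy equivalent to a wedge of spheres.
\end{corollary}

\begin{proof}
Apply Theorem \ref{thm:universal} to a triangulation of the compact smooth manifold $\mathbb{CP}^2$. Its reduced homology is $\mathbb Z$ in degrees $2$ and $4$ and zero otherwise, so that of $X_G$ is free. The Steenrod square $Sq^2:\tilde H^k(-;\mathbb F_2)\to\tilde H^{k+2}(-;\mathbb F_2)$ is natural, commutes with the suspension isomorphism, and is the cup square on classes of degree $2$. The generator $x$ of $H^2(\mathbb{CP}^2;\mathbb F_2)$ has $x^2\neq0$, so $Sq^2\ne0$ on $\Sigma^m\mathbb{CP}^2$. On a wedge of spheres a reduced class is determined by its restrictions to the spheres, and $Sq^2=0$ on a sphere because its reduced cohomology lies in a single degree. By naturality $Sq^2=0$ on the wedge.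
\end{proof}

\begin{thebibliography}{9}

\bibitem{Braids}
\emph{Braids @ ICERM 2022},
\texttt{https://app.icerm.brown.edu/\allowbreak assets/\allowbreak 362/\allowbreak 3655/\allowbreak 3655\_3243\_\allowbreak Heng-\allowbreak Morton-\allowbreak Ferguson-\allowbreak SilveroCasanova-\allowbreak Kegel\_\allowbreak 021620221400\_\allowbreak Slides.pdf}

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Munkres}
Munkres, \emph{Elements of Algebraic Topology}.

\end{thebibliography}
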